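\title{Principal transfer ideals and polynomial invariants of $p$-groups}

\begin{abstract}
Let $G$ be a finite $p$-group acting faithfully and linearly on a finite-dimensional vector space $V$ over a field $\mathbb{F}$ of characteristic $p$. We prove that the ring of invariants $\mathbb{F}[V]^G$ is a polynomial ring if and only if the image of the transfer map is a principal ideal, as conjectured by Shank and Wehlau. Both conditions are also equivalent to each of the following: $\mathbb{F}[V]^G$ is a direct summand of $\mathbb{F}[V]$; every ideal of $\mathbb{F}[V]^G$ is contracted from $\mathbb{F}[V]$; $\mathbb{F}[V]^G$ is weakly F-regular. The proof is an induction on the dimension that reduces modulo an invariant of lowest degree. The reduction leaves the class of linear actions but stays inside a slightly larger class of additive actions, and we prove the theorem for that class.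
\end{abstract}

\section{The problem and the results}

Let $p$ be a prime, $\mathbb{F}$ a field of characteristic $p$, $G$ a finite group, and $V$ a finite-dimensional $\mathbb{F}G$-module on which $G$ acts faithfully. Let $S=\mathbb{F}[V]$ be the algebra of polynomial functions on $V$, that is, the symmetric algebra on $V^*$. The group $G$ acts faithfully on $S$ by degree-preserving automorphisms, and $R=S^G$ denotes the ring of invariants. The \emph{transfer} is the map
\[
\operatorname{Tr}^G\colon S\to R,\qquad \operatorname{Tr}^G(f)=\sum_{g\in G}g f .
\]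
It is $R$-linear, so its image $\operatorname{Im}\operatorname{Tr}^G$ is an ideal of $R$.

If $p$ does not divide $|G|$, then $|G|^{-1}\operatorname{Tr}^G$ is an $R$-linear projection of $S$ onto $R$, and the image of the transfer is all of $R$. If $p$ divides $|G|$, then $\operatorname{Tr}^G(r)=|G|r=0$ for every invariant $r$. The transfer preserves degrees and kills the constants, so its image lies in positive degrees. The ideal $\operatorname{Im}\operatorname{Tr}^G$ thus measures how badly averaging fails.

\begin{example}\label{ex:V2}
Let $S=\mathbb{F}[x,y]$, and let $G=(\mathbb{F}_p,+)$ act by $g_a x=x$, $g_a y=y+ax$. The elements $x$ and $f=\prod_{a}(y+ax)=y^p-x^{p-1}y$ are invariant, and Lemma~\ref{lem:degree} below shows that $R=\mathbb{F}[x,f]$, a polynomial ring. Since $y^p=f+x^{p-1}y$, the $R$-module $S$ is generated by $1,y,\dots,y^{p-1}$. For $0\le j\le p-1$,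
\[
\operatorname{Tr}^G(y^j)=\sum_{i=0}^{j}\binom{j}{i}y^{j-i}x^i\sum_{a\in\mathbb{F}_p}a^i ,
\]
and $\sum_a a^i$ is $0$ for $0\le i<p-1$ and $-1$ for $i=p-1$. So $\operatorname{Tr}^G(y^j)=0$ for $j<p-1$ and $\operatorname{Tr}^G(y^{p-1})=-x^{p-1}$. Hence $\operatorname{Im}\operatorname{Tr}^G=x^{p-1}R$ is principal. Dividing by the generator repairs the averaging: $s\mapsto -\operatorname{Tr}^G(y^{p-1}s)/x^{p-1}$ is an $R$-linear map $S\to R$ sending $1$ to $1$.
\end{example}

The last step works whenever the image is principal, so a principal image gives an $R$-linear projection $S\to R$. When $R$ is a polynomial ring, $S$ is a free $R$-module and such a projection exists for that reason. When $p\nmid|G|$ a projection exists in any case. A nontrivial $p$-group is as far from that situation as possible, and one may guess that for $p$-groups freeness is the only source of a projection.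

For $p$-groups, Shank and Wehlau (for $\mathbb{F}=\mathbb{F}_p$) and Broer (for arbitrary $\mathbb{F}$ of characteristic $p$) proved that the image of the transfer is principal when $\mathbb{F}[V]^G$ is a polynomial ring. Shank and Wehlau conjectured that the two properties are equivalent; the problem is posed in \cite{problems}. We prove the conjecture. Throughout, a \emph{polynomial ring} is an $\mathbb{F}$-algebra isomorphic to a polynomial ring over $\mathbb{F}$, with no condition on the grading.

\begin{theorem}\label{thm:linear}
Let $G$ be a finite $p$-group acting faithfully on a finite-dimensional vector space $V$ over a field $\mathbb{F}$ of characteristic $p$. Then $\mathbb{F}[V]^G$ is a polynomial ring if and only if $\operatorname{Im}\operatorname{Tr}^G$ is a principal ideal of $\mathbb{F}[V]^G$.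
\end{theorem}

The proof is an induction on $\dim V$, and the induction does not close up among linear actions; Example~\ref{ex:three} shows why. It closes up in the following class.

\begin{definition}\label{def:additive}
Let $S=\mathbb{F}[z_1,\dots,z_n]$, $n\ge1$, be graded by $\deg z_i=m_i=p^{k_i}$ with $k_i\ge0$. Let $\operatorname{Add}(S)$ be the $\mathbb{F}$-span of the elements $z_i^{p^j}$, $1\le i\le n$, $j\ge0$. An action of a finite group $G$ on $S$ by graded $\mathbb{F}$-algebra automorphisms is \emph{additive} if $gz_i\in\operatorname{Add}(S)$ for all $g$ and $i$.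
\end{definition}

The elements $u$ of $\operatorname{Add}(S)$ satisfy $u(z+z')=u(z)+u(z')$ for a second set of variables $z'$, because $(a+b)^p=a^p+b^p$ in characteristic $p$. The space $\operatorname{Add}(S)$ is closed under $p$-th powers, so an additive action preserves it: $g(z_i^{p^j})=(gz_i)^{p^j}$. If all $k_i$ are $0$, then a graded action sends each $z_i$ to a linear form, and additive actions are exactly the linear ones.

\begin{theorem}\label{thm:main}
Let $S$ be as in Definition~\ref{def:additive}, let a finite $p$-group $G$ (possibly trivial) act faithfully and additively on $S$, and let $R=S^G$. The following are equivalent: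
\begin{enumerate}
\item[(a)] $R$ is a polynomial ring;
\item[(b)] $\operatorname{Im}\operatorname{Tr}^G$ is a principal ideal of $R$;
\item[(c)] $R$ is a direct summand of $S$ as an $R$-module;
\item[(d)] $IS\cap R=I$ for every ideal $I$ of $R$;
\item[(e)] $R$ is weakly F-regular, that is, every ideal of $R$ is tightly closed.
\end{enumerate}
If they hold, then $R$ has $n$ algebraically independent homogeneous generators, and if their degrees are $d_1,\dots,d_n$, then $\operatorname{Im}\operatorname{Tr}^G=\theta R$ with $\deg\theta=\sum_i(d_i-m_i)$.
\end{theorem}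

Theorem~\ref{thm:linear} is the equivalence of (a) and (b) when all $k_i=0$ (for $V=0$ there is nothing to prove). In that case $\deg\theta=\sum_i(d_i-1)$, which is $p-1$ in Example~\ref{ex:V2}. We prove (a)$\Rightarrow$(b)$\Rightarrow$(c)$\Rightarrow$(d) and (a)$\Rightarrow$(e)$\Rightarrow$(d) in Section~\ref{sec:easy}; condition (e) is defined there and is not needed for Theorem~\ref{thm:linear}. The main implication is (d)$\Rightarrow$(a). Its idea is shown on examples in Section~\ref{sec:examples}, and it is proved in Sections~\ref{sec:kernel}--\ref{sec:induction}. We run the induction on (d) because (d) passes to the quotient by an invariant in two lines.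

\section{Graded algebras and a degree criterion}\label{sec:facts}

A \emph{graded algebra} is an $\mathbb{N}$-graded commutative $\mathbb{F}$-algebra $A$ with $A_0=\mathbb{F}$; we write $A_+=\bigoplus_{j>0}A_j$. The fraction field of a domain $A$ is $\operatorname{Frac}A$, and $\dim$ of a ring is its Krull dimension. We use the following textbook facts.

\begin{enumerate}
\item[(F1)] \emph{Graded Nakayama lemma.} Let $A$ be a graded algebra and $M$ an $\mathbb{N}$-graded $A$-module. Homogeneous elements whose images span $M/A_+M$ over $\mathbb{F}$ generate $M$. Homogeneous elements of $A_+$ whose images span $A_+/A_+^2$ generate $A$ as an algebra. Both follow by induction on the degree.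
\item[(F2)] \emph{Finite extensions.} If $A\subseteq B$ are domains and $B$ is a finite $A$-module, then $\dim A=\dim B$, and $B\otimes_A\operatorname{Frac}A=\operatorname{Frac}B$, since the left side is a localization of $B$ and a domain of finite dimension over a field.
\item[(F3)] \emph{Invariants.} Let a finite group $G$ act faithfully by graded automorphisms on a finitely generated graded domain $S$, and let $R=S^G$. Then $R$ is a finitely generated algebra, $S$ is a finite $R$-module, $\operatorname{Frac}R=(\operatorname{Frac}S)^G$, and $[\operatorname{Frac}S:\operatorname{Frac}R]=|G|$ by Artin's theorem. The transfer is not the zero map, by Dedekind's lemma on the linear independence of field automorphisms.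
\item[(F4)] \emph{Polynomial rings.} An algebra of dimension $n$ generated by $n$ elements is a polynomial ring on them, since a relation would lower the dimension. A polynomial ring is factorial, hence \emph{normal}: it contains every element of its fraction field that is integral over it.
\item[(F5)] \emph{Homogeneous generators.} If a graded algebra $R$ is a polynomial ring of dimension $n$, then it has $n$ algebraically independent homogeneous generators. Indeed, $R$ is regular and $R_+$ is a maximal ideal of height $n$ with residue field $\mathbb{F}$, so $\dim_{\mathbb{F}}R_+/R_+^2=n$; now apply (F1) and (F4).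
\item[(F6)] \emph{Fixed vectors.} A finite $p$-group $G$ acting linearly on an $\mathbb{F}$-vector space $W\ne0$ fixes a nonzero vector. Indeed, the $\mathbb{F}_p$-span of the orbit of some $w\neq0$ is a finite $G$-set of order divisible by $p$, so the number of its fixed points is divisible by $p$, and $0$ is one of them.
\end{enumerate}

Every ring of invariants that we compute is identified by comparing degrees with the order of the group.

\begin{lemma}\label{lem:degree}
Let $S=\mathbb{F}[z_1,\dots,z_n]$ with $\deg z_i=m_i>0$. Let $f_1,\dots,f_n\in S$ be homogeneous of degrees $a_i>0$ with $\dim_{\mathbb{F}}S/(f_1,\dots,f_n)<\infty$, and let $A=\mathbb{F}[f_1,\dots,f_n]$.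
\begin{enumerate}
\item[(i)] The $f_i$ are algebraically independent, $S$ is a graded free $A$-module of finite rank, and $[\operatorname{Frac}S:\operatorname{Frac}A]=\prod_i a_i/\prod_i m_i$.
\item[(ii)] If a finite group $G$ acts faithfully on $S$ by graded automorphisms fixing every $f_i$, and $\prod_i a_i\le|G|\prod_i m_i$, then $S^G=A$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Since $A_+S=(f_1,\dots,f_n)$, (F1) shows that $S$ is finite over $A$. Then $\dim A=n$ by (F2), and the $f_i$ are algebraically independent by (F4). The ring $S$ is Cohen--Macaulay, so the homogeneous system of parameters $f_1,\dots,f_n$ is a regular sequence, and $S$ is a graded free module over $A$. Let the elements of a homogeneous basis have degrees $\delta_1,\dots,\delta_\rho$. Comparing Hilbert series gives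
\[
\sum_{j=1}^{\rho}t^{\delta_j}=\prod_{i=1}^n\frac{1-t^{a_i}}{1-t^{m_i}},
\]
and $t\to1$ gives $\rho=\prod_i a_i/m_i$. By (F2), $\rho=[\operatorname{Frac}S:\operatorname{Frac}A]$.

(ii) We have $\operatorname{Frac}A\subseteq\operatorname{Frac}S^G\subseteq\operatorname{Frac}S$. By (F3), part (i) and the hypothesis, $|G|=[\operatorname{Frac}S:\operatorname{Frac}S^G]\le[\operatorname{Frac}S:\operatorname{Frac}A]\le|G|$. So $\operatorname{Frac}A=\operatorname{Frac}S^G$. The ring $S^G$ is integral over $A$ and $A$ is normal, so $S^G=A$.
\end{proof}

In Example~\ref{ex:V2}, $S/(x,f)=\mathbb{F}[y]/(y^p)$ and $1\cdot p=|G|$, so $R=\mathbb{F}[x,f]$.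

\section{Reduction modulo an invariant: three examples}\label{sec:examples}

Let $x$ be an invariant linear form. If $R/xR$ is generated by $n-1$ homogeneous elements, then $R$ is generated by their lifts and $x$, so $R$ is a polynomial ring. To use induction we must recognize $R/xR$ as a ring of invariants in $n-1$ variables. Bars denote images in $S/xS$.

The first guess, $R/xR=(S/xS)^G$, is wrong already in Example~\ref{ex:V2}. There $G$ acts trivially on $S/xS=\mathbb{F}[\bar y]$, while $R/xR=\mathbb{F}[\bar y^{\,p}]$. The cause is the subgroup $N$ of elements that act trivially on $S/xS$, here $N=G$: after reduction, the Galois extension of degree $|N|$ has become purely inseparable, and no group action detects it. The remedy is to take invariants of $N$ first. We replace $S/xS$ by $\bar S=S^N/xS^N$, on which $H=G/N$ acts, and we hope that $\bar S$ is a polynomial ring with $\bar S^H=R/xR$.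

\begin{example}\label{ex:three}
Let $S=\mathbb{F}[x,y,z]$, and let $G=(\mathbb{F}_p^2,+)$ fix $x$ and $y$ and act by $g_{b,c}z=z+by+cx$. Then $N=\{g_{0,c}\}$ has order $p$, and Lemma~\ref{lem:degree} gives $S^N=\mathbb{F}[x,y,z^p-x^{p-1}z]$. So $\bar S=\mathbb{F}[\bar y,w]$ with $w=\bar z^{\,p}$, a polynomial ring with generators of degrees $1$ and $p$. The group $H\cong\mathbb{F}_p$ acts by
\[
g_{b,c}\,\bar y=\bar y,\qquad g_{b,c}\,w=(\bar z+b\bar y)^p=w+b\bar y^{\,p}.
\]
This action is faithful and additive, but it is not linear. The element $h=w^p-\bar y^{\,p^2-p}w$ is invariant, because $g_{b,c}h-h=b^p\bar y^{\,p^2}-b\bar y^{\,p^2}=0$. Since $\bar S/(\bar y,h)=\mathbb{F}[w]/(w^p)$ and $1\cdot p^2=|H|\cdot1\cdot p$, Lemma~\ref{lem:degree} gives $\bar S^H=\mathbb{F}[\bar y,h]$. On the other side, let $\nu=\prod_{b,c}(z+by+cx)$. It has degree $p^2=|G|$ and reduces to $z^{p^2}$ modulo $(x,y)$, so $R=\mathbb{F}[x,y,\nu]$. Modulo $x$,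
\[
\bar\nu=\prod_b(\bar z+b\bar y)^p=(\bar z^{\,p}-\bar y^{\,p-1}\bar z)^p=h .
\]
Thus $R/xR=\bar S^H$, as hoped.
\end{example}

The equality $R/xR=\bar S^H$ can fail. The next example shows how, and that condition (d) fails with it.

\begin{example}\label{ex:bad}
Let $S=\mathbb{F}[x_1,y_1,x_2,y_2]$, and let $G=(\mathbb{F}_p,+)$ fix $x_1,x_2$ and act by $g_ay_i=y_i+ax_i$. The invariants of degree $1$ are spanned by $x_1,x_2$, and $u=x_1y_2-x_2y_1$ is invariant. For $I=(x_1,x_2)R$ we have $u\in IS\cap R$, but the degree-$2$ part of $I$ is spanned by $x_1^2,x_1x_2,x_2^2$. So (d) fails, and by Theorem~\ref{thm:main} the ring $R$ is not polynomial and $\operatorname{Im}\operatorname{Tr}^G$ is not principal. Take $x=x_1$. Then $N=1$, $H=G$, $\bar S=\mathbb{F}[\bar y_1,\bar x_2,\bar y_2]$, and $\bar y_1\in\bar S^H$. But $\bar y_1\notin R/xR$, whose degree-$1$ part is $\mathbb{F}\bar x_2$. Still, $\bar y_1=-\bar u/\bar x_2$ lies in the fraction field of $R/xR$, and $\bar y_1^{\,p}$ is the image of the invariant $y_1^p-x_1^{p-1}y_1$. So $R/xR$ is not normal.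
\end{example}

The general proof follows these examples. For every additive action of a $p$-group, $\bar S$ is a polynomial ring (Section~\ref{sec:kernel}), $H$ acts on it faithfully and additively, and $R/xR$ and $\bar S^H$ have the same fraction field (Section~\ref{sec:quotient}). Condition (d) enters once: it passes to $R/xR\subseteq\bar S$ and forces $R/xR$ to be normal.

\section{Transfer, splitting and tight closure}\label{sec:easy}

Let $S$, $G$, $R$ be as in Theorem~\ref{thm:main}, and write $\operatorname{Tr}=\operatorname{Tr}^G$. By (F2) and (F3), $R$ is a Noetherian domain of dimension $n$ and $S$ is finite over $R$.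

\subsection*{From a principal image to contracted ideals}

\begin{proof}[Proof of \textup{(b)}$\Rightarrow$\textup{(c)}]
Let $\operatorname{Im}\operatorname{Tr}=hR$. Then $h\ne0$ by (F3), and $h=\operatorname{Tr}(f_0)$ for some $f_0\in S$. For $s\in S$ the element $\operatorname{Tr}(f_0s)$ lies in $hR$, so $\psi(s)=\operatorname{Tr}(f_0s)/h$ defines an $R$-linear map $\psi\colon S\to R$ with $\psi(1)=1$. Then $\psi(r)=r$ for $r\in R$, and $S=R\oplus\ker\psi$.
\end{proof}

\begin{proof}[Proof of \textup{(c)}$\Rightarrow$\textup{(d)}]
Let $\psi\colon S\to R$ be the $R$-linear projection onto the summand $R$. If $r=\sum a_ks_k\in R$ with $a_k\in I$ and $s_k\in S$, then $r=\psi(r)=\sum a_k\psi(s_k)\in I$.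
\end{proof}

\subsection*{The image of the transfer for polynomial invariants}

The transfer is an element of the graded $S$-module $\operatorname{Hom}_R(S,R)$, where $(s\psi)(t)=\psi(st)$ and $\psi$ has degree $j$ if $\psi(S_i)\subseteq R_{i+j}$ for all $i$. When $R$ is polynomial, this module has a single generator $\Phi$, and comparing $\operatorname{Tr}$ with $\Phi$ produces $\theta$. For a graded module $M$ let $M(k)$ be the shift with $M(k)_j=M_{k+j}$. We use two facts about the graded canonical module $\omega_A$ of a finitely generated Cohen--Macaulay graded algebra $A$ \cite[\S3.6]{BH}. If $A$ is a polynomial ring on homogeneous generators of degrees $a_i$, then $\omega_A\cong A(-\sum a_i)$. If $A\to B$ is a finite graded map of such algebras of equal dimension, then $\omega_B\cong\operatorname{Hom}_A(B,\omega_A)$ as graded $B$-modules.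

\begin{proof}[Proof of \textup{(a)}$\Rightarrow$\textup{(b)} and of the last assertion of Theorem~\ref{thm:main}]
By (F5), $R=\mathbb{F}[r_1,\dots,r_n]$ with $r_i$ algebraically independent and homogeneous, of degree $d_i$. As $S$ is finite over $R$, the quotient $S/(r_1,\dots,r_n)$ is finite-dimensional, and $S$ is free over $R$ by Lemma~\ref{lem:degree}(i). The two facts above give $\operatorname{Hom}_R(S,R)(-\sum d_i)\cong S(-\sum m_i)$, that is,
\[
\operatorname{Hom}_R(S,R)\cong S(\delta),\qquad\delta=\sum_i(d_i-m_i).
\]
So $\operatorname{Hom}_R(S,R)=S\Phi$ is free of rank one over $S$, the generator $\Phi$ has degree $-\delta$, and the component of degree $-\delta$ is $\mathbb{F}\Phi$.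

The group $G$ acts on $\operatorname{Hom}_R(S,R)$ by $(g\psi)(s)=\psi(g^{-1}s)$, preserving degrees. So it acts on the line $\mathbb{F}\Phi$ through a character $G\to\mathbb{F}^*$. This character is trivial, since $G$ is a $p$-group and $\mathbb{F}^*$ has no element of order $p$. Hence $\Phi(gs)=\Phi(s)$ for all $g$ and $s$.

The transfer is nonzero of degree $0$, so $\operatorname{Tr}=\theta\Phi$ with $0\neq\theta\in S_\delta$. For $g\in G$ and $s\in S$,
\[
\Phi(\theta s)=\operatorname{Tr}(s)=\operatorname{Tr}(gs)=\Phi(\theta\cdot gs)=\Phi\big(g((g^{-1}\theta)s)\big)=\Phi\big((g^{-1}\theta)s\big).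
\]
Thus $\theta\Phi=(g^{-1}\theta)\Phi$, and freeness gives $g^{-1}\theta=\theta$. So $\theta\in R$ and $\operatorname{Im}\operatorname{Tr}=\Phi(\theta S)=\theta\,\Phi(S)$. Finally, a coordinate function of an $R$-basis of $S$ is a surjection $S\to R$, and it has the form $s_0\Phi$. Hence $\Phi(S)\supseteq\Phi(s_0S)=R$, and $\operatorname{Im}\operatorname{Tr}=\theta R$.
\end{proof}

\subsection*{Tight closure}

Let $R$ be a Noetherian domain of characteristic $p$ and $I$ an ideal. For a power $q$ of $p$ let $I^{[q]}$ be the ideal generated by all $a^q$, $a\in I$. The \emph{tight closure} $I^*$ is the set of $r\in R$ for which there is $c\in R$, $c\neq0$, with $cr^q\in I^{[q]}$ for all large $q$. The ideal $I$ is \emph{tightly closed} if $I^*=I$.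

\begin{proof}[Proof of \textup{(a)}$\Rightarrow$\textup{(e)}]
In a regular Noetherian ring of characteristic $p$ every ideal is tightly closed \cite{HH}. We recall the argument for a polynomial ring $R=\mathbb{F}[r_1,\dots,r_n]$. It is free over its subring of $q$-th powers $\mathbb{F}^q[r_1^q,\dots,r_n^q]$, so the map $a\mapsto a^q$ is flat. Base change along it turns the injection $R/(I:r)\to R/I$ given by $r$ into an injection $R/(I:r)^{[q]}\to R/I^{[q]}$ given by $r^q$. Suppose that $r\notin I$ and $cr^q\in I^{[q]}$ for all large $q$, and let $\mathfrak{n}$ be a maximal ideal containing $(I:r)$. Then $c\in(I:r)^{[q]}\subseteq\mathfrak{n}^q$ for all large $q$, so $c=0$ by Krull's intersection theorem.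
\end{proof}

\begin{proof}[Proof of \textup{(e)}$\Rightarrow$\textup{(d)}]
We have no projection $S\to R$, but we have one up to a factor. Choose a $\operatorname{Frac}R$-linear map $\operatorname{Frac}S\to\operatorname{Frac}R$ with $1\mapsto1$, and multiply it by a common denominator $c\ne0$ of its values on a finite generating set of the $R$-module $S$. This gives an $R$-linear map $\rho\colon S\to R$ with $\rho(1)=c$. Let $r=\sum a_ks_k\in R$ with $a_k\in I$ and $s_k\in S$. Then $r^q=\sum a_k^qs_k^q$, and applying $\rho$ gives $cr^q=\sum a_k^q\rho(s_k^q)\in I^{[q]}$ with the same $c$ for every $q$. So $r\in I^*=I$.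
\end{proof}

\section{Invariants of the kernel of the reduction}\label{sec:kernel}

In this section and the next, $S$ is as in Definition~\ref{def:additive} with $n\ge2$ and $k_1=0$, and $G$ is a finite group that acts faithfully and additively on $S$ and fixes $x=z_1$. Then $G$ acts on $S/xS=\mathbb{F}[\bar z_2,\dots,\bar z_n]$, and this action is additive because $\operatorname{Add}(S)$ maps onto $\operatorname{Add}(S/xS)$. Let $N$ be the normal subgroup of elements acting trivially on $S/xS$.

\begin{proposition}\label{prop:kernel}
There are $f_2,\dots,f_n\in S^N$, homogeneous of degrees $p^{e_2},\dots,p^{e_n}$ with $e_j\geq0$, such that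
\begin{enumerate}
\item[(i)] $S^N=\mathbb{F}[x,f_2,\dots,f_n]$, a polynomial ring on these generators;
\item[(ii)] $\bar f_j\in\operatorname{Add}(S/xS)$ for all $j$;
\item[(iii)] $\bar z_i^{\,p^m}\in\mathbb{F}[\bar f_2,\dots,\bar f_n]$ for all $i\ge2$ and all large $m$.
\end{enumerate}
\end{proposition}

\begin{proof}
\emph{The group $N$ acts by translations.} For $g\in N$ and $i\ge2$, the element $gz_i-z_i$ lies in $\operatorname{Add}(S)\cap xS$ and is homogeneous of degree $p^{k_i}$. An element of $\operatorname{Add}(S)$ that vanishes when we put $z_1=0$ involves only powers of $z_1$. Hence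
\begin{equation}\label{eq:translation}
gz_i=z_i+c_i(g)\,x^{p^{k_i}},\qquad c_i(g)\in\mathbb{F}.
\end{equation}
Applying $g$ to $g'z_i$ gives $c_i(gg')=c_i(g)+c_i(g')$. So $c=(c_2,\dots,c_n)$ is a homomorphism $N\to(\mathbb{F}^{n-1},+)$, injective because the action is faithful. Thus $N\cong(\mathbb{Z}/p)^r$ for some $r\ge0$. The space $\operatorname{Hom}(N,\mathbb{F})$ of group homomorphisms to $(\mathbb{F},+)$ has dimension $r$ over $\mathbb{F}$, since the values on a basis of $N$ are arbitrary.

\emph{Additive polynomials vanishing on $c(N)$.} If we put $x=1$, then $N$ acts on affine $(n-1)$-space by translation by $c(N)$. An additive polynomial $u$ satisfies $u(Z+c(g))=u(Z)+u(c(g))$, so it is invariant exactly when it vanishes on $c(N)$. Homogenizing such $u$ with $x$ gives an element of $S^N$ whose image modulo $x$ is the leading form of $u$. So we study these polynomials and their leading forms.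

Let $Z_2,\dots,Z_n$ be variables with $\deg Z_i=p^{k_i}$, and let $E$ be the span of all $Z_i^{p^j}$. Then $E=\bigoplus_{e\ge0}E_e$, where $E_e$ is the part of degree $p^e$, with basis $Z_i^{p^{e-k_i}}$ for $k_i\le e$. Put $E_{\le e}=\bigoplus_{e'\le e}E_{e'}$. For $u\in E$ the function $g\mapsto u(c(g))$ is a homomorphism $N\to\mathbb{F}$, and it depends $\mathbb{F}$-linearly on $u$. Let $M$ be the kernel of the resulting linear map $E\to\operatorname{Hom}(N,\mathbb{F})$. If $u\in M$ then $u^p\in M$, since $u^p\in E$ and $u^p(c(g))=u(c(g))^p=0$. Let $L_e\subseteq E_e$ be the space of $E_e$-components of elements of $M\cap E_{\le e}$. We need three properties.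
\begin{enumerate}
\item[(L1)] If $u\in L_e$, then $u^p\in L_{e+1}$. Indeed, if $v\in M\cap E_{\le e}$ has $E_e$-component $u$, then $v^p\in M\cap E_{\le e+1}$ has $E_{e+1}$-component $u^p$.
\item[(L2)] $\sum_{e\ge0}\dim E_e/L_e\le r$; in particular $L_e=E_e$ for large $e$. Indeed, $M\cap E_{\le e}\to L_e$ is onto with kernel $M\cap E_{\le e-1}$, so $\sum_{e'\le e}\dim L_{e'}=\dim(M\cap E_{\le e})$. Hence $\sum_{e'\le e}\dim E_{e'}/L_{e'}$ is the dimension of $E_{\le e}/(M\cap E_{\le e})$, which embeds in $\operatorname{Hom}(N,\mathbb{F})$.
\item[(L3)] If $u_1,\dots,u_s\in E_e$ are linearly independent, so are $u_1^p,\dots,u_s^p\in E_{e+1}$. Indeed, the coefficient matrix of the $u_l$ has a nonzero $s\times s$ minor. The coefficient matrix of the $u_l^p$ has the $p$-th powers as entries, together with zero columns for the $i$ with $k_i=e+1$, so the corresponding minor is the $p$-th power of the first. (The map $u\mapsto u^p$ is not $\mathbb{F}$-linear, and $\mathbb{F}$ need not be perfect; minors avoid both issues.)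
\end{enumerate}

\emph{Choice of generators.} We want as few leading forms as possible, so at each level $e$ we add only those that are not generated by $p$-th powers from the level below. Construct bases $\beta_e$ of $L_e$ as follows. Put $\beta_{-1}=\emptyset$. By (L1) and (L3), the $p$-th powers of the elements of $\beta_{e-1}$ are distinct and linearly independent in $L_e$; extend them by a set $B_e$ to a basis $\beta_e$ of $L_e$. Then $\dim L_e=\sum_{e'\le e}|B_{e'}|$. For large $e$ we have $\dim L_e=\dim E_e=n-1$, so the sets $B_e$ have $n-1$ elements in total. Call them $b_2,\dots,b_n$, with $b_j\in B_{e_j}$. By construction, $\beta_e=\{b_j^{p^{e-e_j}}:e_j\le e\}$.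

\emph{Degree count.} We have $\dim E_e=\#\{i\ge2:k_i\le e\}$ and $\dim L_e=\#\{j:e_j\le e\}$. For $K$ larger than all $k_i$ and $e_j$, summing over $0\le e\le K$ gives $\sum_{i\geq2}(K+1-k_i)$ and $\sum_j(K+1-e_j)$. Both sums have $n-1$ terms, so with (L2)
\begin{equation}\label{eq:count}
\sum_{j=2}^n e_j-\sum_{i=2}^nk_i=\sum_{e=0}^{K}\dim E_e/L_e\le r .
\end{equation}

\emph{The invariants.} Fix $j$, choose $u=\sum_{e\le e_j}u_e\in M$ with $u_e\in E_e$ and $u_{e_j}=b_j$, and put
\[
f_j=\sum_{e\le e_j}x^{p^{e_j}-p^e}\,u_e(z_2,\dots,z_n).
\]
This is homogeneous of degree $p^{e_j}$, and $\bar f_j=b_j(\bar z)$, which proves (ii). For $g\in N$ and $k_i\le e$, raising \eqref{eq:translation} to the power $p^{e-k_i}$ gives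
\[
g\,z_i^{p^{e-k_i}}=z_i^{p^{e-k_i}}+c_i(g)^{p^{e-k_i}}x^{p^e}.
\]
By linearity $g\,u_e(z)=u_e(z)+u_e(c(g))\,x^{p^e}$. Therefore
\[
gf_j=f_j+x^{p^{e_j}}\sum_{e\le e_j}u_e(c(g))=f_j+x^{p^{e_j}}u(c(g))=f_j .
\]

\emph{Conclusion.} For large $e$ the set $\beta_e$ spans $E_e$, so each $\bar z_i^{\,p^{e-k_i}}$ is an $\mathbb{F}$-linear combination of the $\bar f_j^{\,p^{e-e_j}}$. This proves (iii). It also shows that every $\bar z_i$ is nilpotent modulo $(\bar f_2,\dots,\bar f_n)$, so $S/(x,f_2,\dots,f_n)$ is finite-dimensional. By \eqref{eq:count}, $\deg x\cdot\prod_jp^{e_j}\le p^r\prod_{i\ge2}p^{k_i}=|N|\prod_{i\geq1}m_i$. Lemma~\ref{lem:degree} gives (i).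
\end{proof}

To see the weights at work, apply the proof to the ring $\mathbb{F}[\bar y,w]$ of Example~\ref{ex:three}, with $\bar y$ in the role of $x$. There is one variable $W$ with $k=1$, and $c(N)=\mathbb{F}_p$. Here $E_0=0$ and $E_1=\mathbb{F}W$ with $L_1=0$. The element $W^p-W\in M$ gives $L_2=E_2$, so $b=W^p$ at level $2$. The count \eqref{eq:count} reads $2-1=1=r$, and the invariant is $w^p-\bar y^{\,p^2-p}w=h$.

\section{The action on the quotient}\label{sec:quotient}

Keep the notation of Section~\ref{sec:kernel}, and put $H=G/N$, $R=S^G$. If $K$ is a subgroup of $G$ and $xs\in S^K$ with $s\in S$, then $x(gs-s)=0$ for $g\in K$, so $s\in S^K$. Hence $xS\cap S^N=xS^N$ and $xS\cap R=xR$, and we have inclusions of domains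
\[
\bar R=R/xR\ \subseteq\ \bar S=S^N/xS^N\ \subseteq\ S/xS .
\]
By Proposition~\ref{prop:kernel}(i), $\bar S=\mathbb{F}[\bar f_2,\dots,\bar f_n]$ is a polynomial ring on $n-1$ generators of $p$-power degrees $p^{e_j}$, so Definition~\ref{def:additive} applies to it. Since $N$ is normal, $G$ preserves $S^N$, and $H$ acts on $\bar S$ by graded automorphisms with $\bar R\subseteq\bar S^H$.

The elements $g\bar f_j$ are additive in the old variables $\bar z_i$; we need them to be additive in the new variables $\bar f_j$. The link is the intrinsic description of additive polynomials.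

\begin{lemma}\label{lem:additive}
Let $P\in\mathbb{F}[Y_1,\dots,Y_s]$ satisfy $P(Y+Y')=P(Y)+P(Y')$ in $\mathbb{F}[Y,Y']$. Then $P$ is an $\mathbb{F}$-linear combination of the monomials $Y_l^{p^j}$.
\end{lemma}

\begin{proof}
The constant term $a_0$ satisfies $a_0=2a_0$, so $a_0=0$. Let $Y^\alpha$, $\alpha\neq0$, occur in $P$ with coefficient $a_\alpha\ne0$, and let $\beta\le\alpha$ componentwise with $0\neq\beta\ne\alpha$. The coefficient of $Y^\beta Y'^{\alpha-\beta}$ is $a_\alpha\prod_l\binom{\alpha_l}{\beta_l}$ on the left and $0$ on the right, so $\prod_l\binom{\alpha_l}{\beta_l}=0$ in $\mathbb{F}$. If $\alpha$ had two nonzero entries, we could let $\beta$ agree with $\alpha$ in one of them and be zero elsewhere, and the product would be $1$. So $Y^\alpha=Y_l^a$. Write $a=p^ja'$ with $p\nmid a'$. From $(1+T)^a=(1+T^{p^j})^{a'}$ we get $\binom{a}{p^j}=a'\ne0$ in $\mathbb{F}$. This is a contradiction if $p^j<a$, so $a=p^j$.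
\end{proof}

\begin{proposition}\label{prop:action}
The group $H$ acts faithfully and additively on $\bar S$.
\end{proposition}

\begin{proof}
Let $g\in G$ act trivially on $\bar S$. By Proposition~\ref{prop:kernel}(iii), for large $m$ we have $(g\bar z_i-\bar z_i)^{p^m}=g(\bar z_i^{\,p^m})-\bar z_i^{\,p^m}=0$. So $g\bar z_i=\bar z_i$ for all $i$, that is, $g\in N$.

Now let $g\in G$ and write $g\bar f_j=P(\bar f_2,\dots,\bar f_n)$ with a polynomial $P$. By Proposition~\ref{prop:kernel}(ii), all $\bar f_l$ and $g\bar f_j$ lie in $\operatorname{Add}(S/xS)$. Let $\bar z'$ be a second set of variables, and write $\bar f=(\bar f_2,\dots,\bar f_n)$. Substituting $\bar z+\bar z'$ for $\bar z$ in the identity $(g\bar f_j)(\bar z)=P(\bar f(\bar z))$ gives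
\[
P\big(\bar f(\bar z)+\bar f(\bar z')\big)=(g\bar f_j)(\bar z)+(g\bar f_j)(\bar z')=P\big(\bar f(\bar z)\big)+P\big(\bar f(\bar z')\big).
\]
The $2(n-1)$ elements $\bar f_l(\bar z),\bar f_l(\bar z')$ generate the subring $\bar S\otimes_{\mathbb{F}}\bar S$ of $\mathbb{F}[\bar z,\bar z']=(S/xS)\otimes_{\mathbb{F}}(S/xS)$, so they are algebraically independent. Hence $P(Y+Y')=P(Y)+P(Y')$, and Lemma~\ref{lem:additive} gives $g\bar f_j\in\operatorname{Add}(\bar S)$.
\end{proof}

Next we compare $\bar R$ with $\bar S^H$. A degree of a field extension can drop under reduction modulo a prime when the prime ramifies or splits. Here it does neither, because $x$ generates a prime ideal both in $R$ and in $S^N$.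

\begin{proposition}\label{prop:fields}
$\operatorname{Frac}\bar R=(\operatorname{Frac}\bar S)^H$.
\end{proposition}

\begin{proof}
The ideal $xR$ is a nonzero prime of the Noetherian domain $R$. So $R_{xR}$ is a Noetherian local domain with nonzero principal maximal ideal, that is, a discrete valuation ring, with uniformizer $x$ and residue field $\operatorname{Frac}\bar R$. The ring $S^N$ is a finite $R$-module, being a submodule of $S$. Hence $T=S^N\otimes_RR_{xR}$ is a finitely generated torsion-free $R_{xR}$-module, and so it is free. By (F2) and (F3), its rank is $[\operatorname{Frac}S^N:\operatorname{Frac}R]=|G|/|N|=|H|$. Therefore $T/xT$ has dimension $|H|$ over $\operatorname{Frac}\bar R$. On the other hand, $T/xT=\bar S\otimes_{\bar R}\operatorname{Frac}\bar R=\operatorname{Frac}\bar S$ by (F2). So $[\operatorname{Frac}\bar S:\operatorname{Frac}\bar R]=|H|$. As $H$ acts faithfully on $\bar S$, also $[\operatorname{Frac}\bar S:(\operatorname{Frac}\bar S)^H]=|H|$. Since $\operatorname{Frac}\bar R\subseteq(\operatorname{Frac}\bar S)^H$, the two fields are equal.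
\end{proof}

So far (d) has not been used, and Example~\ref{ex:bad} shows that it is needed for the last step.

\begin{proposition}\label{prop:descent}
Assume that $IS\cap R=I$ for every ideal $I$ of $R$. Then $J\bar S\cap\bar R=J$ for every ideal $J$ of $\bar R$, and $\bar R=\bar S^H$.
\end{proposition}

\begin{proof}
Write $J=I/xR$ with an ideal $I$ of $R$ containing $x$. If $r\in R$ and $\bar r\in J\bar S$, then $r\in IS^N+xS^N=IS^N$, so $r\in IS\cap R=I$ and $\bar r\in J$.

Let $s\in\bar S^H$. By Proposition~\ref{prop:fields}, $s=a/b$ with $a,b\in\bar R$ and $b\neq0$. Then $a=bs\in b\bar S\cap\bar R=b\bar R$ by the first part, applied to $J=b\bar R$. So $s\in\bar R$.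
\end{proof}

Thus $\bar R$ is normal, being the ring of invariants of the normal ring $\bar S$; only principal ideals of $\bar R$ were needed for this, while the other ideals are needed in the later rounds of the induction.

\section{The induction}\label{sec:induction}

\begin{proof}[Proof of \textup{(d)}$\Rightarrow$\textup{(a)}]
We prove by induction on $n$: if a finite $p$-group $G$ acts faithfully and additively on a ring $S$ as in Definition~\ref{def:additive} and (d) holds, then $R=S^G$ is generated as an algebra by $n$ homogeneous elements. Since $\dim R=n$, (F4) then gives (a).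

Dividing all degrees by $p^{\min_ik_i}$ changes neither $\operatorname{Add}(S)$, nor the homogeneous elements, nor the hypotheses. So we may assume $\min_ik_i=0$. Then $S_1$ is the span of the $z_i$ with $k_i=0$, a nonzero linear representation of $G$, and by (F6) it contains a fixed element $x\ne0$. Let $y_i=\sum_la_{il}z_l$ be an invertible linear change among the generators of degree $1$. From $y_i^{p^j}=\sum_la_{il}^{p^j}z_l^{p^j}$ and the same formula for the inverse matrix, $\operatorname{Add}(S)$ is the same for the old and the new generators. So we may assume $x=z_1$. If $n=1$, then $G$ fixes the generator, and $R=S=\mathbb{F}[z_1]$.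

Let $n\ge2$, and use the notation of Sections~\ref{sec:kernel} and~\ref{sec:quotient}. The group $H=G/N$ is a finite $p$-group. It acts faithfully and additively on the polynomial ring $\bar S$ in $n-1$ variables of $p$-power degrees (Propositions~\ref{prop:kernel} and~\ref{prop:action}). By Proposition~\ref{prop:descent}, $\bar S^H=\bar R$, and (d) holds for $\bar S^H\subseteq\bar S$. By induction $\bar R=\mathbb{F}[\bar r_2,\dots,\bar r_n]$ with homogeneous generators, which we lift to homogeneous $r_2,\dots,r_n\in R$. Let $r\in R$ be homogeneous. There is a polynomial $Q$ with $\bar r=Q(\bar r_2,\dots,\bar r_n)$, and we may discard all terms of $Q$ whose value has degree different from $\deg r$. Then $r-Q(r_2,\dots,r_n)=xr'$ with $r'\in R$ zero or homogeneous of degree $\deg r-1$. Induction on the degree gives $R=\mathbb{F}[x,r_2,\dots,r_n]$.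
\end{proof}

Together with Section~\ref{sec:easy}, this gives (a)$\Rightarrow$(b)$\Rightarrow$(c)$\Rightarrow$(d)$\Rightarrow$(a) and (a)$\Rightarrow$(e)$\Rightarrow$(d), and proves Theorems~\ref{thm:main} and~\ref{thm:linear}.

\begin{remark}[the role of the hypotheses]
That $G$ is a $p$-group is used twice: to find the invariant $x$ of lowest degree, and to see that $\Phi$ is invariant. Neither use can be dropped. Let $p$ be odd and $G=\{\pm1\}$, so that $\operatorname{Im}\operatorname{Tr}^G=R$ is principal. For the action by $-1$ on $V=\mathbb{F}^2$ there is no invariant linear form, and $R=\mathbb{F}[x^2,xy,y^2]$ is not polynomial by (F5), as $\dim_{\mathbb{F}}R_+/R_+^2=3>2$. For the action by $-1$ on $V=\mathbb{F}$, the ring $R=\mathbb{F}[x^2]$ is polynomial with $\delta=1$, but the image of the transfer is generated in degree $0$. Here $\Phi(a+bx)=b$ for $a,b\in R$, and $\operatorname{Tr}^G=2x\,\Phi$ with $2x$ not invariant.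

Faithfulness makes the transfer nonzero. If a $p$-group $G$ acts with kernel $K\ne1$, then $\operatorname{Tr}^G=|K|\operatorname{Tr}^{G/K}=0$ has principal image, while $R$ need not be polynomial: let $\mathbb{F}_p\times\mathbb{F}_p$ act through the first factor as in Example~\ref{ex:bad}.

Additivity and the $p$-power degrees are used to put the action of $N$ in the form \eqref{eq:translation} and to homogenize additive polynomials in the proof of Proposition~\ref{prop:kernel}. The rest of the work with additive polynomials serves to hand these two properties on to $\bar S$.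
\end{remark}

\begin{thebibliography}{9}

\bibitem{BH}
Bruns and Herzog, \emph{Cohen--Macaulay Rings}.

\bibitem{HH}
Hochster and Huneke, J. Amer. Math. Soc., 1990.

\bibitem{problems}
\emph{Some Problems in Invariant Theory},
\texttt{https://www.mast.queensu.ca/\textasciitilde{}wehlau/papers/problems.pdf}.

\end{thebibliography}
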